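# Locally quasi-convex topologies with a prescribed character group: one, or at least $2^{2^{\aleph_0}}$

All groups are abelian. We write $\mathbb T=\mathbb R/\mathbb Z$ additively, and for $t\in\mathbb T$ we let $\|t\|\in[0,\tfrac12]$ be the distance from $t$ to $0$. A character is a homomorphism into $\mathbb T$; if $\chi$ is a character and $j$ an integer, $j\chi$ is the character $x\mapsto j\chi(x)$. Also $\mathbb N=\{1,2,\dots\}$.

## 1. Many topologies on $\bigoplus_{\mathbb N}\mathbb Z/2$ with the same characters

Let $G=\bigoplus_{\mathbb N}\mathbb Z/2$ be the group of finitely supported sequences of zeros and ones, with unit vectors $e_1,e_2,\dots$. Since $2x=0$ for all $x$, every homomorphism $\chi:G\to\mathbb T$ takes values in $\{0,\tfrac12\}$, and the values $\chi(e_n)$ can be prescribed freely. Let $H$ be the group of all these homomorphisms, and let $b_n\in H$ be the $n$-th coordinate: $b_n(e_n)=\tfrac12$ and $b_n(e_j)=0$ for $j\ne n$.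

With the discrete topology on $G$, all of $H$ is continuous. The coarsest topology with this property, call it $\sigma$, has as neighborhood base at $0$ the subgroups
$$\ker F=\{x\in G: f(x)=0\ \text{for all } f\in F\},\qquad F\subseteq H\ \text{finite}.$$
Each $\ker F$ has index at most $2^{|F|}$ in the infinite group $G$, so $\ker F\neq\{0\}$ and $\sigma$ is not discrete. We have two topologies, the discrete one and $\sigma$, with the same continuous characters.

There is a lot between them. For $E\subseteq\mathbb N$ put $L_E=\{x\in G: b_n(x)=0 \text{ for all } n\in E\}$, the sequences that vanish on $E$, and let $\tau_E$ be the group topology whose neighborhood base at $0$ consists of the subgroups $L_E\cap\ker F$, with $F\subseteq H$ finite. It contains $\sigma$, so all of $H$ is continuous for it. Also $\tau_\emptyset=\sigma$, and $\tau_{\mathbb N}$ is discrete because $L_{\mathbb N}=\{0\}$. Let us compare $\tau_D$ and $\tau_E$.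

If $D\setminus E$ is finite, then $L_D\supseteq L_E\cap\ker\{b_n:n\in D\setminus E\}$, so $\tau_D\subseteq\tau_E$.

If $D\setminus E$ is infinite, then $\tau_D\not\subseteq\tau_E$. We show that no $L_E\cap \ker F$ lies inside $L_D$. For $n\in D\setminus E$ consider the tuple $(f(e_n))_{f\in F}\in\{0,\frac12\}^F$. There are finitely many possible tuples and infinitely many $n$, so two different $n,m\in D\setminus E$ give the same tuple. The vector $e_n-e_m$ is killed by $F$ and vanishes on $E$, so it lies in $L_E\cap\ker F$. But $b_n(e_n-e_m)=\tfrac12$ with $n\in D$, so it is not in $L_D$.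

Hence $\tau_D\subseteq\tau_E$ if and only if $D\setminus E$ is finite, and already this one group has infinitely many topologies between $\sigma$ and the discrete one. For instance, letting $E$ be the set of even numbers gives a topology strictly between them.

This group is very special: it has coordinates, and every vector $e_n$ is seen by exactly one $b_k$. Could a less friendly group have, say, exactly two topologies of this kind? To ask this properly we must say which topologies are allowed.

## 2. Quasi-convex sets, compatible topologies and the poset $\mathcal C(G)$

**Definition (quasi-convex).** A subset $A$ of a topological abelian group $G$ is *quasi-convex* if for every $x\in G\setminus A$ there is a continuous character $\chi$ with $\|\chi(a)\|\le\frac14$ for all $a\in A$ and $\|\chi(x)\|>\frac14$. The group $G$ is *locally quasi-convex* if it has a neighborhood base at $0$ consisting of quasi-convex sets.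

If $\mathbb T$ is viewed as the unit circle in $\mathbb C$, then $\|t\|\le\frac14$ says that $\operatorname{Re}e^{2\pi it}\ge0$. So a quasi-convex set is an intersection of preimages of the right half-circle under continuous characters, an analogue of an intersection of half-spaces.

*Example.* In $\mathbb T$ the arc $\{\|t\|\le\frac14\}$ is quasi-convex: use the identity character. The arc $B=\{\|t\|\le\frac13\}$ is not. The continuous characters of $\mathbb T$ are $t\mapsto jt$ with $j\in\mathbb Z$. For $j=\pm1$ the image of $B$ contains $\frac13$, and for $|j|\ge2$ the image of $B$ is all of $\mathbb T$, since $2|j|/3\geq 1$. So only $j=0$ maps $B$ into $\{\|t\|\le\frac14\}$, and it separates nothing.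

*Example.* In Section 1, each $L_E\cap\ker F$ is the common kernel of a set of $\tau_E$-continuous characters. If $x$ lies outside, one of these characters has value $\frac12$ at $x$ and is $0$ on the subgroup. So $\tau_E$ is locally quasi-convex.

**Definition (compatible; the poset $\mathcal C(G)$).** Let $(G,\tau)$ be locally quasi-convex, with group of continuous characters $H=\widehat G$. A group topology on $G$ is *compatible* with $\tau$ if its group of continuous characters is also $H$. The set of all locally quasi-convex group topologies compatible with $\tau$, ordered by inclusion, is $\mathcal C(G)=\mathcal C(G,\tau)$.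

The *weak topology* $\sigma=\sigma(G,H)$ has as neighborhood base at $0$ the sets
$$\{x\in G:\|f(x)\|\le\varepsilon\ \text{for all } f\in F\},\qquad F\subseteq H \text{ finite},\ \varepsilon>0.$$
It is the bottom element of $\mathcal C(G)$. In particular every topology in $\mathcal C(G)$ contains $\sigma$, because every $f\in H$ is continuous for it.

**Definition (Mackey group).** A locally quasi-convex group $(G,\tau)$ is a *Mackey group* if $\tau$ is the top element of $\mathcal C(G,\tau)$.

*Example.* The discrete group $G=\bigoplus_{\mathbb N}\mathbb Z/2$ is Mackey: no topology is finer than the discrete one. By Section 1, its $\mathcal C(G)$ contains every $\tau_E$.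

**Definition (precompact).** A topological group $G$ is *precompact* if for every neighborhood $V$ of $0$ there are $g_1,\dots,g_N\in G$ with $G=\bigcup_k(g_k+V)$.

The weak topology is always precompact. Cut $\mathbb T^F$ into finitely many cells of sup-diameter at most $\varepsilon$ and choose one point $g_k$ of $G$ over each cell that is hit by $x\mapsto(f(x))_{f\in F}$. Then every $x$ lies over the same cell as some $g_k$, so $\|f(x-g_k)\|\le\varepsilon$ for all $f\in F$.

Here are the two questions, from https://eprints.ucm.es/id/eprint/63184/1/axioms-04-00436.pdf. If $|\mathcal C(G)|>1$, can $\mathcal C(G)$ be finite? In particular, can a Mackey group have $|\mathcal C(G)|=2$? Both answers are no. To state the full result we need one more notion.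

**Definition (ideal).** An *ideal* on $\mathbb N$ is a family of subsets of $\mathbb N$ closed under subsets and finite unions. Let $\mathrm{Fin}$ be the ideal of finite sets, and let $\mathcal I$ be the set of all ideals on $\mathbb N$ that contain $\mathrm{Fin}$, ordered by inclusion; $\mathcal P(\mathbb N)\in\mathcal I$ is allowed.

*Example.* For $E\subseteq\mathbb N$, the sets $X$ with $X\setminus E$ finite form an ideal in $\mathcal I$. If $E$ is the set of even numbers, this ideal lies strictly between $\mathrm{Fin}$ and $\mathcal P(\mathbb N)$.

**Theorem.** Let $G$ be a locally quasi-convex group and $\tau\in\mathcal C(G)$ with $\tau\ne\sigma$. There is an order embedding $I\mapsto\tau_I$ of $\mathcal I$ into the interval $[\sigma,\tau]\subseteq\mathcal C(G)$, that is, $J\subseteq I\iff\tau_J\subseteq\tau_I$, with $\tau_{\mathrm{Fin}}=\sigma$. Consequently, if $|\mathcal C(G)|>1$: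

1. $|\mathcal C(G)|\ge2^{2^{\aleph_0}}$; moreover $\mathcal C(G)$ contains an antichain of size $2^{2^{\aleph_0}}$ and a chain of size $2^{\aleph_0}$;
2. $\mathcal C(G)\setminus\{\sigma\}$ has no minimal element.

The bound in 1 is sharp: $|\mathcal C(G)|=2^{2^{\aleph_0}}$ for every countably infinite discrete group $G$, and such a $G$ is Mackey.

No Hausdorff axiom on $G$ is used. If one prefers to include it in the definitions, nothing changes. When $\tau$ is Hausdorff and locally quasi-convex, each $x\ne0$ is outside some quasi-convex neighborhood of $0$, so some $\chi\in H$ has $\|\chi(x)\|>\frac14$. Hence $\sigma$ is Hausdorff, and so is everything above it.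

## 3. Why splitting an equicontinuous set is not enough

How could one produce a topology strictly between $\sigma$ and $\tau$? Since $\tau\ne\sigma$, there is a quasi-convex $\tau$-neighborhood $U$ of $0$ that is not a $\sigma$-neighborhood. Let $K$ be the set of characters with $\|\chi\|\le\frac14$ on $U$. Then $U=\{x:\|\chi(x)\|\le\frac14\ \forall\chi\in K\}$, and $K$ must be infinite, since otherwise $U$ would be a $\sigma$-neighborhood. So it is infinitely many simultaneous conditions that push $\tau$ above $\sigma$. The first thing to try is to impose only half of them: choose distinct $a_1,a_2,\dots$ in $K$ and add to $\sigma$ the condition "$\|a_n(x)\|$ is small for all even $n$ at once".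

This does lead to a topology strictly above $\sigma$ (Lemma 2 below shows that no infinite set of characters is bounded by $\frac14$ on a $\sigma$-neighborhood). The attempt stops at the other end: the even half may already force the odd half. Take $G=\bigoplus_{\mathbb N}\mathbb Z/2$, discrete, with $U=\{0\}$ and $K=H$, and for $n\ge2$ set
$$a_{2n}=b_n,\qquad a_{2n+1}=b_1+b_n .$$
If $a_{2n}(x)=0$ for all $n\ge2$ and also $b_1(x)=0$, which is a $\sigma$-condition, then $x=0$. The same holds with $a_{2n+1}$ in place of $a_{2n}$. So the even half, the odd half and the whole sequence all give the discrete topology, and no new topology appears.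

What distinguishes the good sequence $b_n$ of Section 1 from the bad sequence $a_n$ is that the good one comes with witnesses in the group: the vector $e_n$ is seen by $b_n$ and by no other $b_k$. In general we would like characters $b_n$, uniformly small near $0$ for $\tau$, and elements $x_n\in G$, such that $b_n(x_n)$ is large and $b_j(x_n)=0$ for $j\neq n$.

Asking for exact zeros is too much. On $G=\mathbb Z$ the characters are $b_j(x)=\theta_jx$ with $\theta_j\in\mathbb T$. Suppose $b_n(x_n)\neq0$ for all $n$ and $b_j(x_n)=0$ for all $j\ne n$. Then $x_1\ne0$, and every $\theta_j$ with $j\ge2$ satisfies $x_1\theta_j=0$, so it lies in a finite subgroup of order $|x_1|$. Hence $\theta_j=\theta_k$ for some $j\neq k$, and then $b_j(x_j)=b_k(x_j)=0$, a contradiction. So $\mathbb Z$ has no infinite system of this kind.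

An approximate version does exist on $\mathbb Z$. Let $N_n=2^nn!$, so $N_1=2$, $N_2=8$, $N_3=48$, and $N_n=2n\,N_{n-1}$ for $n\geq 2$. Put $x_n=N_n$ and $b_j(x)=\frac{x}{2N_j}\bmod 1$. Then $b_n(x_n)=\frac12$. For $n>j$ the quotient $N_n/N_j$ is an even integer, so $b_j(x_n)=0$. For $n<j$,
$$\|b_j(x_n)\|=\frac{N_n}{2N_j}\le\frac{N_{j-1}}{2N_j}=\frac1{4j}.$$
For example $b_2(x_1)=\frac18$, $b_3(x_1)=\frac1{48}$, $b_3(x_2)=\frac1{12}$. The off-diagonal values are not zero, but they are at most $\frac1{4\max(j,n)}$.

The plan is therefore to build, in every $G$ with $\tau\ne\sigma$, a system with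
$$\|b_n(x_n)\|>\tfrac14,\qquad \|b_j(x_n)\|\le\tfrac1{4\max(j,n)}\quad(j\ne n),$$
and to check that this decay is enough to repeat the argument of Section 1 with the differences $x_n-x_m$. Two things must be arranged. Each new character must be small at the finitely many old points, so the characters should accumulate at $0$; a translation will do this. Each new point must be small for the finitely many old characters and still be seen by a new one; Lemma 2 will do this. Finally, replacing a set $E$ by an ideal of sets raises the count from $2^{\aleph_0}$ to $2^{2^{\aleph_0}}$.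

## 4. Characters bounded by $\frac14$

**Lemma 1.** If $t\in\mathbb T$ and $\|jt\|\le\frac14$ for $1\le j\le m$, then $\|t\|\le\frac1{4m}$. Conversely, $\|t\|\le\frac1{4m}$ implies $\|jt\|\le\frac14$ for $1\le j\le m$. In particular, a subgroup of $\mathbb T$ contained in $\{\|t\|\le\frac14\}$ is trivial.

*Proof.* We show $\|t\|\le\frac1{4j}$ for $j=1,\dots,m$ by induction. The case $j=1$ is the hypothesis. Let $\|t\|\le\frac1{4j}$ with $j<m$. Then $(j+1)\|t\|\le\frac{j+1}{4j}\le\frac12$, and below $\frac12$ there is no wrap-around, so $\|(j+1)t\|=(j+1)\|t\|$. The left side is at most $\frac14$, hence $\|t\|\le\frac1{4(j+1)}$. The converse is $\|jt\|\le j\|t\|$. If $t$ lies in a subgroup contained in $\{\|t\|\le\frac14\}$, then all multiples of $t$ do too, so $\|t\|\le\frac1{4m}$ for every $m$, and $t=0$. $\square$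

**Lemma 2.** Let $F\subseteq H$ be finite, $\varepsilon>0$, and $V=\{x\in G:\|f(x)\|\le\varepsilon\ \forall f\in F\}$. Then only finitely many homomorphisms $\chi:G\to\mathbb T$ satisfy $\|\chi(x)\|\le\frac14$ for all $x\in V$.

*Proof.* The purpose is to show that such a $\chi$ is determined by rough information at finitely many points. First shrink the neighborhood: let $V'=\{x:\|f(x)\|\le\frac\varepsilon8\ \forall f\in F\}$. If $x\in V'$, then $jx\in V$ for $1\le j\le8$, so $\|j\chi(x)\|\le\frac14$ for these $j$, and Lemma 1 gives $\|\chi(x)\|\le\frac1{32}$ for $x\in V'$.

Next, cover $G$. Partition $\mathbb T^F$ into finitely many cells of sup-diameter at most $\frac\varepsilon8$ and choose one point of $G$ from each nonempty preimage under $x\mapsto(f(x))_{f\in F}$. This yields $g_1,\dots,g_N$ such that every $x\in G$ has some $k$ with $x-g_k\in V'$.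

Now let $\chi,\chi'$ be two homomorphisms as in the lemma, with $\|\chi(g_k)-\chi'(g_k)\|\le\frac18$ for all $k$. For $x\in G$ choose $k$ with $v=x-g_k\in V'$. Then
$$\|(\chi-\chi')(x)\|\le\|(\chi-\chi')(g_k)\|+\|\chi(v)\|+\|\chi'(v)\|\le\tfrac18+\tfrac1{32}+\tfrac1{32}<\tfrac14 .$$
So the image of $\chi-\chi'$ is a subgroup inside $\{\|t\|\le\frac14\}$. By Lemma 1 it is trivial, and $\chi=\chi'$.

Finally, divide $\mathbb T$ into $8$ half-open arcs of length $\frac18$ and record for each $\chi$ the arcs that contain $\chi(g_1),\dots,\chi(g_N)$. Two characters with the same record are equal by what we just proved, so there are at most $8^N$ of them. $\square$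

**Corollary 3.** If $A\subseteq H$ is infinite, $F\subseteq H$ is finite and $\varepsilon>0$, there are $x\in G$ and $a\in A$ with $\|f(x)\|\le\varepsilon$ for all $f\in F$ and $\|a(x)\|>\frac14$.

*Proof.* Otherwise every $a\in A$ would satisfy $\|a\|\le\frac14$ on $V=\{x:\|f(x)\|\le\varepsilon\ \forall f\in F\}$, and by Lemma 2 there are only finitely many such homomorphisms. $\square$

From now on fix $\tau\in\mathcal C(G)$ with $\tau\ne\sigma$.

## 5. An infinite equicontinuous set accumulating at $0$

**Step 1: an infinite, uniformly small set $K$ of characters.** The aim is to turn $\tau\neq\sigma$ into infinitely many characters that are small together near $0$. We have $\sigma\subsetneq\tau$. If every quasi-convex $\tau$-neighborhood of $0$ were a $\sigma$-neighborhood, then $\tau\subseteq\sigma$, because these sets form a base of $\tau$ at $0$. So there is a quasi-convex $\tau$-neighborhood $U$ of $0$ that is not a $\sigma$-neighborhood of $0$. Put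
$$K=\{\chi\in\mathrm{Hom}(G,\mathbb T):\|\chi(u)\|\le\tfrac14\ \ \forall u\in U\}.$$

*Uniform smallness.* For $m\ge1$ choose a $\tau$-neighborhood $W_m$ of $0$ with $W_m+\dots+W_m\subseteq U$ ($m$ summands). Let $x\in W_m$ and $1\le j\le m$. Since $0\in W_m$, we have $jx\in U$, hence $\|j\chi(x)\|\le\frac14$ for $\chi\in K$. Lemma 1 gives
$$\|\chi(x)\|\le\tfrac1{4m}\qquad(\chi\in K,\ x\in W_m).\tag{1}$$
So each $\chi\in K$ is continuous at $0$ for $\tau$, therefore $\tau$-continuous, and $K\subseteq H$.

*$K$ is infinite.* We claim $U=\{x:\|\chi(x)\|\le\frac14\ \forall\chi\in K\}$. The inclusion $\subseteq$ is the definition of $K$. If $x\notin U$, quasi-convexity gives a character $\chi$ with $\|\chi\|\le\frac14$ on $U$, so $\chi\in K$, and $\|\chi(x)\|>\frac14$. This proves the claim. If $K$ were finite, the right-hand side would be a basic $\sigma$-neighborhood, contrary to the choice of $U$.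

**Step 2: moving an accumulation point to $0$.** The aim is to get characters that are small at any finitely many given points. Consider $K$ as a subset of $\mathbb T^G$ with the topology of pointwise convergence. Being a homomorphism and satisfying $\|\chi(u)\|\le\frac14$ for $u\in U$ are closed conditions, so $K$ is closed in $\mathbb T^G$, which is compact by Tychonoff's theorem. Thus $K$ is compact and Hausdorff. If all its points were isolated, $K$ would be compact and discrete, hence finite. So $K$ has a non-isolated point $c$. Put
$$A=K-c=\{\chi-c:\chi\in K\}\subseteq H.$$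
Every neighborhood of the non-isolated point $c$ in the Hausdorff space $K$ is infinite. Translating by $c$, we obtain for every finite $X\subseteq G$ and every $\varepsilon>0$:
$$\{a\in A:\|a(x)\|\le\varepsilon\ \ \forall x\in X\}\ \text{ is infinite.}\tag{2}$$
The translation costs a factor $2$ in uniform smallness. Since $c\in K$ as well, (1) gives
$$\|a(x)\|\le\tfrac1{2m}\qquad(a\in A,\ x\in W_m).\tag{3}$$

In the discrete group $\mathbb Z$ with $U=\{0\}$ one may take $W_m=\{0\}$ and $K=\mathrm{Hom}(\mathbb Z,\mathbb T)$, which is a copy of $\mathbb T$, and $c=0$.

## 6. An almost biorthogonal system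

**Step 3: constructing $b_n$ and $x_n$.** The aim is the approximate version of the coordinates of Section 1. We claim that there are $b_n\in A$ and $x_n\in G$ $(n\ge1)$ with
$$\|b_n(x_n)\|>\tfrac14\ \text{ for all } n,\qquad \|b_j(x_n)\|\le\frac1{4\max(j,n)}\ \text{ for } j\ne n.\tag{4}$$

Suppose $b_i,x_i$ are chosen for $i<n$ (for $n=1$ nothing has been chosen). The new character should be small at the old points, so let
$$A_n=\{a\in A:\|a(x_i)\|\le\tfrac1{4n}\ \ \forall i<n\},$$
which is infinite by (2). The new point should be small for the old characters and seen by some member of $A_n$. Corollary 3, applied to the infinite set $A_n$, to $F=\{b_1,\dots,b_{n-1}\}$ and to $\varepsilon=\frac1{4n}$, provides $x_n\in G$ and $b_n\in A_n$ with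
$$\|b_i(x_n)\|\le\tfrac1{4n}\ \ \forall i<n,\qquad \|b_n(x_n)\|>\tfrac14 .$$

To check (4), let $j\ne n$. If $j<n$, then $\|b_j(x_n)\|\le\frac1{4n}$ by the choice of $x_n$ at stage $n$. If $j>n$, then $b_j\in A_j$ gives $\|b_j(x_n)\|\le\frac1{4j}$. In both cases the bound is $\frac1{4\max(j,n)}$.

The order of choice matters: $A_n$ is fixed first, and $x_n$ and $b_n$ come out together. Each stage involves only finitely many old points, so (2) suffices and no convergent sequence in $K$ is needed.

## 7. The topology $\tau_I$ attached to an ideal $I$

**Step 4: definition of $\tau_I$.** We add to $\sigma$ the uniform smallness of the $b_n$ over each index set in $I$. For $S\subseteq\mathbb N$, finite $F\subseteq H$ and $\varepsilon>0$ put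
$$V(S,F,\varepsilon)=\{x\in G:\|b_n(x)\|\le\varepsilon\ \forall n\in S,\ \ \|f(x)\|\le\varepsilon\ \forall f\in F\}.$$
For $I\in\mathcal I$ let $\tau_I$ be the topology with neighborhood base at $0$ given by all $V(S,F,\varepsilon)$ with $S\in I$.

Recall the textbook criterion: in an abelian group, a filter base of symmetric sets containing $0$ is a neighborhood base at $0$ for a group topology if every member $V$ has a member $V'$ with $V'+V'\subseteq V$. Our sets are symmetric and contain $0$. They form a filter base because
$$V(S\cup S',\,F\cup F',\,\min(\varepsilon,\varepsilon'))\subseteq V(S,F,\varepsilon)\cap V(S',F',\varepsilon')$$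
and $S\cup S'\in I$ whenever $S,S'\in I$. Finally, $V(S,F,\frac\varepsilon2)+V(S,F,\frac\varepsilon2)\subseteq V(S,F,\varepsilon)$ by the triangle inequality. So $\tau_I$ is a group topology.

**Step 5: $\tau_I\in\mathcal C(G)$ and $\sigma\subseteq\tau_I\subseteq\tau$.** The aim is to check that these topologies are allowed.

*Position.* Taking $S=\emptyset$ gives $\sigma\subseteq\tau_I$. For $\tau_I\subseteq\tau$, choose $m$ with $\frac1{2m}\le\varepsilon$. By (3), $\|b_n(x)\|\le\varepsilon$ for all $n\in S$ and all $x\in W_m$. Each $f\in F$ is $\tau$-continuous, so $V(S,F,\varepsilon)$ contains the $\tau$-neighborhood $W_m\cap\{x:\|f(x)\|\le\varepsilon\ \forall f\in F\}$. Here uniform smallness is essential, as $S$ may be infinite.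

*Compatibility.* A finer topology has at least as many continuous characters, so
$$H\subseteq\widehat{(G,\sigma)}\subseteq\widehat{(G,\tau_I)}\subseteq\widehat{(G,\tau)}=H ,$$
and all four groups coincide.

*Local quasi-convexity.* The sets $V(S,F,\frac1{4m})$, with $S\in I$, $F$ finite and $m\ge1$, still form a base at $0$. By both directions of Lemma 1,
$$V(S,F,\tfrac1{4m})=\{x:\|\chi(x)\|\le\tfrac14\ \forall\chi\in P\},\qquad P=\{jb_n,\ jf:\ 1\le j\le m,\ n\in S,\ f\in F\}.$$
The elements of $P\subseteq H$ are $\tau_I$-continuous. If $x$ is outside the set, some $\chi\in P$ has $\|\chi(x)\|>\frac14$, while $\|\chi\|\le\frac14$ on the set. So the set is quasi-convex.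

Thus $\tau_I\in\mathcal C(G)$ and $\tau_I\in[\sigma,\tau]$.

**Step 6: the easy half of the embedding.** If $J\subseteq I$, then every basic set of $\tau_J$ is a basic set of $\tau_I$, so $\tau_J\subseteq\tau_I$. If $S$ is finite, then $V(S,F,\varepsilon)=V(\emptyset,F\cup\{b_n:n\in S\},\varepsilon)$ is a $\sigma$-neighborhood of $0$, so $\tau_{\mathrm{Fin}}=\sigma$.

## 8. Different ideals give different topologies

**Step 7: $J\not\subseteq I$ implies $\tau_J\not\subseteq\tau_I$.** This is the argument of Section 1 with $x_n-x_m$ in place of $e_n-e_m$: we look for an element that is small for $\tau_I$ but is seen by a $b_n$ with $n$ in a set of $J\setminus I$.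

Let $S\in J\setminus I$ and suppose, for contradiction, that $\tau_J\subseteq\tau_I$. Then $V(S,\emptyset,\frac18)$, a $\tau_J$-neighborhood of $0$, is a $\tau_I$-neighborhood of $0$. So there are $S'\in I$, a finite $F\subseteq H$ and $\delta>0$ with
$$V(S',F,\delta)\subseteq V(S,\emptyset,\tfrac18).\tag{5}$$

*Room to move.* The set $S\setminus S'$ is infinite. Otherwise $S\setminus S'\in\mathrm{Fin}\subseteq I$, hence $S'\cup(S\setminus S')\in I$, and its subset $S$ would be in $I$.

*Making $F$ small.* A single $x_n$ need not be small for the characters in $F$, about which we know nothing; a difference can be. Partition $\mathbb T^F$ into finitely many cells of sup-diameter at most $\delta$. Infinitely many of the tuples $(f(x_n))_{f\in F}$, $n\in S\setminus S'$, fall into one cell. So there is an infinite set $N\subseteq S\setminus S'$ with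
$$\|f(x_n-x_m)\|\le\delta\qquad(f\in F,\ n,m\in N).$$

*Making all $b_k$, $k\in S'$, small at once.* Fix $n\in N$ with $\frac1{4n}\le\frac\delta2$, and choose $m\in N$ with $m>n$; in particular $m\geq2$. Let $k\in S'$. Since $n,m\notin S'$, we have $k\ne n$ and $k\ne m$, so (4) applies and gives
$$\|b_k(x_n-x_m)\|\le\frac1{4\max(k,n)}+\frac1{4\max(k,m)}\le\frac1{4n}+\frac1{4m}\le\delta .$$
This is where the decay in $n$, uniform over all $k\ne n$, is needed. Together with the bound for $F$ it shows $x_n-x_m\in V(S',F,\delta)$.

*Contradiction.* By (5) and $n\in S$, we have $\|b_n(x_n)-b_n(x_m)\|\le\frac18$. Using (4) twice,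
$$\tfrac14<\|b_n(x_n)\|\le\tfrac18+\|b_n(x_m)\|\le\tfrac18+\tfrac1{4m}\le\tfrac18+\tfrac18=\tfrac14,$$
which is absurd. Hence $\tau_J\not\subseteq\tau_I$.

With Step 6 we have $J\subseteq I\iff\tau_J\subseteq\tau_I$ for all $I,J\in\mathcal I$. So $I\mapsto\tau_I$ is an order embedding of $\mathcal I$ into $[\sigma,\tau]$ with $\tau_{\mathrm{Fin}}=\sigma$, and the first assertion of the Theorem is proved.

## 9. Antichains, chains and the absence of minimal elements

Suppose $|\mathcal C(G)|>1$. Then some $\tau\in\mathcal C(G)$ differs from $\sigma$, and the embedding is available. It preserves and reflects order, so it carries antichains to antichains and chains to chains, with the same cardinality.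

**Step 8: an antichain of size $2^{2^{\aleph_0}}$.** The aim is to find many incomparable ideals. By Pospíšil's theorem there are $2^{2^{\aleph_0}}$ free ultrafilters on $\mathbb N$. To a free ultrafilter $p$ attach its dual ideal $I_p=\{X\subseteq\mathbb N:\mathbb N\setminus X\in p\}$. It contains $\mathrm{Fin}$ because $p$ is free. If $p\ne q$, there is $X\in p\setminus q$. Then $\mathbb N\setminus X\in q$, so $X\in I_q$, while $X\in p$ gives $X\notin I_p$. So $I_q\not\subseteq I_p$, and by symmetry $I_p\not\subseteq I_q$. The topologies $\tau_{I_p}$ form an antichain of size $2^{2^{\aleph_0}}$ in $\mathcal C(G)$. In particular $|\mathcal C(G)|\ge2^{2^{\aleph_0}}$.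

**Step 9: a chain of size $2^{\aleph_0}$.** Identify $\mathbb N$ with $\mathbb Q$ by a bijection. For $r\in\mathbb R$ let $I_r$ be the ideal of all $X\subseteq\mathbb Q$ such that $X\setminus\{q\in\mathbb Q:q<r\}$ is finite. It contains all finite sets. If $r<s$, then $I_r\subseteq I_s$, and the set $\{q\in\mathbb Q:q<s\}$ is in $I_s$ but not in $I_r$, since infinitely many rationals lie in $[r,s)$. So the $I_r$ are strictly increasing in $r$, and so are the $\tau_{I_r}$. This completes part 1.

**Step 10: no minimal element above $\sigma$.** Let $\tau\in\mathcal C(G)$ with $\tau\ne\sigma$ be arbitrary, and apply the embedding for this $\tau$. Let $I$ be the ideal of sets contained in the even numbers up to a finite set. Then $\mathrm{Fin}\subsetneq I\subsetneq\mathcal P(\mathbb N)$, so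
$$\sigma=\tau_{\mathrm{Fin}}\subsetneq\tau_I\subsetneq\tau_{\mathcal P(\mathbb N)}\subseteq\tau .$$
So $\tau_I$ is an element of $\mathcal C(G)\setminus\{\sigma\}$ strictly below $\tau$, and $\tau$ is not minimal there. This is part 2.

Both questions are now answered in the negative: $\mathcal C(G)$ is infinite whenever it has more than one element, and $|\mathcal C(G)|=2$ never happens, for Mackey groups or otherwise.

## 10. Countable discrete groups attain the bound

**Step 11: sharpness.** The aim is to show that $2^{2^{\aleph_0}}$ cannot be improved. Let $G$ be a countably infinite discrete abelian group.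

*It is locally quasi-convex.* It suffices that $\{0\}$ is quasi-convex. Let $x\ne0$. Since $\mathbb T$ is divisible and contains nontrivial finite cyclic subgroups of every order, there is a nonzero homomorphism from the cyclic group generated by $x$ into $\mathbb T$, and it extends to a character $\chi$ of $G$ with $\chi(x)\ne0$. The subgroup generated by $\chi(x)$ is nontrivial, so by Lemma 1 it is not contained in $\{\|t\|\le\frac14\}$. Hence $\|j\chi(x)\|>\frac14$ for some $j$, and $j\chi$ separates $x$ from $\{0\}$.

*It is Mackey.* The discrete topology belongs to $\mathcal C(G)$, and no topology on $G$ is finer.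

*The count.* The weak topology $\sigma$ is precompact. The infinite discrete group $G$ is not, since finitely many translates of $\{0\}$ do not cover it. So the discrete topology differs from $\sigma$, and $|\mathcal C(G)|\ge2^{2^{\aleph_0}}$ by part 1. On the other hand a topology on $G$ is a subset of $\mathcal P(G)$, and $|\mathcal P(G)|=2^{\aleph_0}$, so there are at most $2^{2^{\aleph_0}}$ topologies on $G$. Hence $|\mathcal C(G)|=2^{2^{\aleph_0}}$, and the proof of the Theorem is complete. $\blacksquare$

## 11. Mackey groups: precompact or not

For every locally quasi-convex $G$ we have found that either $|\mathcal C(G)|=1$ or $|\mathcal C(G)|\ge2^{2^{\aleph_0}}$, with an optimal bound. For a Mackey group $(G,\tau)$ the two cases are told apart by precompactness: either $\tau$ is precompact and $|\mathcal C(G)|=1$, or $\tau$ is not precompact and $|\mathcal C(G)|\ge2^{2^{\aleph_0}}$.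

If $|\mathcal C(G)|=1$, then $\tau=\sigma$, which is precompact. So if $\tau$ is not precompact, then $|\mathcal C(G)|>1$ and the Theorem applies.

For the converse we check that a precompact locally quasi-convex topology $\tau$ is equal to $\sigma$. Suppose $\tau\ne\sigma$, and take the infinite set $K$ and the neighborhood $W_8$ from Step 1, so that $\|\chi\|\le\frac1{32}$ on $W_8$ for all $\chi\in K$, by (1). Precompactness gives $g_1,\dots,g_N$ with $G=\bigcup_k(g_k+W_8)$. Now the last two paragraphs of the proof of Lemma 2, with $W_8$ in place of $V'$, show $|K|\le8^N$, contrary to $K$ being infinite. So $\tau=\sigma$. If moreover $\tau$ is Mackey, then the top and the bottom of $\mathcal C(G)$ coincide, and $|\mathcal C(G)|=1$.
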